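\title{Transparent connections on Anosov manifolds of dimension at least three}

\begin{abstract}
A metric connection on a vector bundle over a closed Riemannian manifold is transparent if its holonomy along every closed geodesic is the identity. We prove that if the geodesic flow is Anosov and the dimension is at least three, then every transparent connection is trivial. In particular, the Levi-Civita connection of a closed negatively curved or Anosov manifold of dimension at least three is never transparent. Transparency produces a Lipschitz frame on the unit tangent bundle that is parallel along the geodesic flow. The integral of its Chern--Simons form against a power of the symplectic form vanishes by Stokes' theorem, and it equals the index form of the vertical derivative of the frame, which is positive definite. The same identity gives a flatness theorem on manifolds without conjugate points.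
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,g)$ be a smooth closed Riemannian manifold of dimension $n\ge2$, which we assume connected (otherwise one argues on each component). Let $\pi:SM\to M$ be the unit tangent bundle, $SM=\{(x,v)\in TM:|v|=1\}$, and let $\varphi_t$ be the geodesic flow on $SM$, with generator $X$. We call $(M,g)$ \emph{negatively curved} if all its sectional curvatures are negative, and \emph{Anosov} if $\varphi_t$ is an Anosov flow: there are a continuous $d\varphi_t$-invariant splitting $T(SM)=\mathbb RX\oplus E^s\oplus E^u$ and constants $C,\lambda>0$ such that, for all $t\ge0$,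
\[
|d\varphi_t\xi|\le Ce^{-\lambda t}|\xi|\quad(\xi\in E^s),\qquad |d\varphi_{-t}\xi|\le Ce^{-\lambda t}|\xi|\quad(\xi\in E^u).
\]
Negatively curved manifolds are Anosov. On an Anosov manifold every nontrivial free homotopy class of closed curves contains exactly one closed geodesic, up to reparametrization.

Let $E\to M$ be a Euclidean or Hermitian vector bundle with a metric connection $\nabla$ and curvature $F^E$. The connection is \emph{trivial} if $E$ has a global parallel orthonormal frame; this is the same as asking that the holonomy, that is, the parallel transport, along every loop be the identity. It is \emph{transparent} if the holonomy along every closed geodesic is the identity. The manifold $(M,g)$ is \emph{transparent} if $TM$ with the Levi-Civita connection is transparent.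

Transparency asks how much of a connection the closed geodesics see. Of a flat connection on an Anosov manifold they see everything: freely homotopic loops have conjugate holonomies, every loop is contractible or freely homotopic to a closed geodesic, and so a flat transparent connection is trivial. Curvature, however, can be invisible. The Levi-Civita holonomy along a closed geodesic $\gamma$ always fixes $\dot\gamma$, so it is determined by its action on the normal space $\dot\gamma^\perp$. On an oriented surface this action is an element of $SO(1)$, and therefore every oriented surface is transparent, including the hyperbolic ones, which are Anosov and not flat. For $n\ge3$ the group $SO(n-1)$ is no longer trivial, transparency imposes a genuine condition on each closed geodesic, and one expects that it cannot hold. By a result of Ceki\'c and Lefeuvre, a negatively curved transparent manifold has dimension $2$, $4$ or $8$, and hyperbolic metrics are never transparent except in dimension $2$. The following question is posed in \cite{slides}.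

\medskip
\noindent\textbf{Question.} \emph{Is there a closed transparent negatively curved manifold of dimension at least $3$? Is there a closed transparent Anosov manifold of dimension at least $3$?}
\medskip

The answer is no in both cases, and the tangent bundle plays no special role.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $(M,g)$ be Anosov. A metric connection $(E,\nabla)$ is transparent if and only if it is trivial.
\end{theorem}

\begin{corollary}\label{cor:question}
If $n\ge3$, a closed Anosov manifold, and in particular a closed negatively curved manifold, is never transparent.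
\end{corollary}

\begin{proof}
If $TM$ were transparent, Theorem~\ref{thm:main} would give a parallel unit vector field $\bar e$ on $M$. The continuous function $f(x,v)=\langle v,\bar e(x)\rangle$ on $SM$ is constant along the orbits of $\varphi_t$, because $\dot\gamma$ and $\bar e$ are both parallel along a geodesic $\gamma$. The flow has a dense orbit (fact (F1) in Section~\ref{sec:livsic}), so $f$ is constant. But $f(x,\pm\bar e(x))=\pm1$.
\end{proof}

Both hypotheses of Theorem~\ref{thm:main} are needed. Oriented hyperbolic surfaces exclude $n=2$. The round sphere $S^n\subset\mathbb R^{n+1}$ is transparent and not flat: along a great circle in a plane $P$, the constant vectors orthogonal to $P$ are parallel fields, and they span the normal space. Flat tori, whose tangent bundles have parallel frames, are transparent in every dimension as well.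

The core of the proof does not refer to closed geodesics, and it gives a second result. Recall that $(M,g)$ has \emph{no conjugate points} if no nonzero Jacobi field along a geodesic vanishes at two different times; Anosov manifolds have no conjugate points \cite{klingenberg}. A bundle map $p:\pi^*E_0\to\pi^*E$ is \emph{parallel along the flow lines} if it intertwines the parallel transports of the two pullback connections along every orbit segment of $\varphi_t$, and \emph{Lipschitz} if its matrix in smooth local frames is locally Lipschitz.

\begin{theorem}\label{thm:flat}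
Let $n\ge3$ and let $(M,g)$ be closed without conjugate points. Let $(E,\nabla)$ be a Euclidean bundle with metric connection and $(E_0,\nabla^0)$ a flat Euclidean bundle. Let $p:\pi^*E_0\to\pi^*E$ be a Lipschitz fiberwise isometric isomorphism, parallel along the flow lines of $X$. Then $\nabla$ is flat. If moreover $(M,g)$ is Anosov, then $p$ is the pullback of a parallel isometry $E_0\to E$.
\end{theorem}

The last assertion fails without the Anosov hypothesis: on a flat torus, with $E=E_0$ trivial of rank $r\ge2$, any nonconstant smooth map $h:S^{n-1}\to SO(r)$ gives a map $p(x,v)=h(v)$ that is parallel along the flow lines and is not a pullback.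

The proof of Theorem~\ref{thm:main} has three steps. First, an argument of Liv\v{s}ic type turns transparency into a Lipschitz orthonormal frame $e$ of $\pi^*E$ that is parallel along the flow lines (Section~\ref{sec:livsic}). It remains to show that $e(x,v)$ does not depend on $v$, that is, that its vertical derivative $Z$ vanishes. Second, $Z$ satisfies a Jacobi equation whose source term is the curvature of $\nabla$, and this identifies the index form $I(Z)$ with the integral of the Chern--Simons $3$-form of $e$ against $(d\alpha)^{n-2}$, where $\alpha$ is the contact form of $SM$; for $n\ge3$ this integral is zero by Stokes' theorem (Section~\ref{sec:cs}). Third, the index form is positive definite on an Anosov manifold (Section~\ref{sec:riccati}). Section~\ref{sec:model} carries out the last two steps by hand for a line bundle over a hyperbolic $3$-manifold.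

\section{The unit tangent bundle}\label{sec:SM}

We write $\nabla$ also for the Levi-Civita connection and for all pullback connections on $SM$, and $R(a,b)=\nabla_a\nabla_b-\nabla_b\nabla_a-\nabla_{[a,b]}$ for the Riemann tensor. Let $v$ denote the tautological section $(x,v)\mapsto v$ of $\pi^*TM$, and let $\mathcal N=v^\perp\subset\pi^*TM$. For $\zeta\in T(SM)$ put
\[
\zeta_h=d\pi\,\zeta\in\pi^*TM,\qquad \zeta_v=\nabla_\zeta v\in\mathcal N ,
\]
where $\zeta_v\perp v$ because $|v|=1$. If $\zeta_h=0$, then $\zeta$ is tangent to the fiber $S_xM$ and $\zeta_v$ is $\zeta$ itself, viewed in $T_xM$. So $\zeta\mapsto(\zeta_h,\zeta_v)$ is injective, and by a dimension count it is an isomorphism $T(SM)\cong\pi^*TM\oplus\mathcal N$. The vectors with components $(w,0)$ and $(0,w)$ are the \emph{horizontal} and \emph{vertical lifts} $w^h$ and $w^v$. The geodesic equation says $X=v^h$. We give $SM$ the metric $|\zeta|^2=|\zeta_h|^2+|\zeta_v|^2$, with distance $d$; then $|X|=1$. Since $\nabla_Xv=0$, the operator $\nabla_X$ preserves sections of $\mathcal N$. The endomorphism $R_vw=R(w,v)v$ of $\mathcal N$ is symmetric, and for a unit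 vector $w\perp v$ the number $\langle R_vw,w\rangle$ is the sectional curvature of the plane spanned by $v$ and $w$.

For vector fields $\zeta,\zeta'$ on $SM$, the vanishing of torsion and the definition of the curvature of $\pi^*TM$, applied to the section $v$, give
\[
[\zeta,\zeta']_h=\nabla_\zeta\zeta'_h-\nabla_{\zeta'}\zeta_h,\qquad
[\zeta,\zeta']_v=\nabla_\zeta\zeta'_v-\nabla_{\zeta'}\zeta_v-R(\zeta_h,\zeta'_h)v .
\]
Take $\zeta=X$, so that $\zeta_h=v$ and $\zeta_v=0$, and let $w$ be a smooth local section of $\mathcal N$. Since $\nabla_{w^v}v=w$, $\nabla_{w^h}v=0$ and $-R(v,w)v=R_vw$, we obtain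
\begin{equation}\label{eq:brackets}
[X,w^v]=-w^h+(\nabla_Xw)^v,\qquad [X,w^h]=(\nabla_Xw)^h+(R_vw)^v .
\end{equation}

The contact form is $\alpha(\zeta)=\langle v,\zeta_h\rangle$. In $d\alpha(\zeta,\zeta')=\zeta\langle v,\zeta'_h\rangle-\zeta'\langle v,\zeta_h\rangle-\langle v,[\zeta,\zeta']_h\rangle$ the terms in which $\zeta_h,\zeta'_h$ are differentiated cancel against the bracket, and what remains is
\begin{equation}\label{eq:dalpha}
d\alpha(\zeta,\zeta')=\langle\zeta_v,\zeta'_h\rangle-\langle\zeta'_v,\zeta_h\rangle .
\end{equation}
Thus $\alpha(X)=1$ and $\iota_Xd\alpha=0$, so $L_X\alpha=0$ by Cartan's formula. The form $d\alpha$ is symplectic on $\ker\alpha=\{a^h+b^v:a,b\in\mathcal N\}$. The volume form $d\mu=\alpha\wedge(d\alpha)^{n-1}$ is flow-invariant and orients $SM$, whether or not $M$ is orientable; the associated measure is the Liouville measure.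

The brackets \eqref{eq:brackets} contain the Jacobi equation. If $\zeta=a^h+b^v$ is a flow-invariant local field in $\ker\alpha$, then $0=[X,\zeta]=(\nabla_Xa-b)^h+(\nabla_Xb+R_va)^v$. Hence
\begin{equation}\label{eq:jacobi}
d\varphi_t(a^h+b^v)=J(t)^h+J'(t)^v,\qquad J''+R_vJ=0,\quad J(0)=a,\quad J'(0)=b,
\end{equation}
where the prime is the covariant derivative along the geodesic. We need the dual statement, for $1$-forms that are transported by the flow up to a horizontal error.

\begin{lemma}\label{lem:oneform}
Let $\psi,\kappa$ be smooth $1$-forms on an open subset of $SM$ such that $\kappa$ vanishes on vertical vectors and $L_X\psi=\kappa$, that is,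
\begin{equation}\label{eq:transport}
X(\psi(\zeta))=\psi([X,\zeta])+\kappa(\zeta)\qquad\text{for all smooth vector fields }\zeta .
\end{equation}
Define sections $Z,Y,\Theta$ of $\mathcal N$ by $\langle Z,w\rangle=\psi(w^v)$, $\langle Y,w\rangle=\psi(w^h)$, $\langle\Theta,w\rangle=\kappa(w^h)$. Then
\begin{equation}\label{eq:ZY}
\nabla_XZ=-Y,\qquad\nabla_XY=R_vZ+\Theta .
\end{equation}
\end{lemma}

\begin{proof}
Insert $\zeta=w^v$ and $\zeta=w^h$ in \eqref{eq:transport} and use \eqref{eq:brackets} and the symmetry of $R_v$:
\[
X\langle Z,w\rangle=\langle Z,\nabla_Xw\rangle-\langle Y,w\rangle,\qquad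
X\langle Y,w\rangle=\langle Y,\nabla_Xw\rangle+\langle R_vZ+\Theta,w\rangle .
\]
Since $w$ is arbitrary, these are the two equations.
\end{proof}

Together, the equations \eqref{eq:ZY} say $\nabla_X^2Z+R_vZ=-\Theta$: the vertical part of $\psi$ solves the Jacobi equation with source $-\Theta$. The next lemma collects the linear algebra of top-degree forms.

\begin{lemma}\label{lem:wedge}
Let $(w_i)_{i=1}^{n-1}$ be an orthonormal basis of $\mathcal N$ at a point of $SM$.
\begin{itemize}
\item[(a)] If $n\ge2$ and $\Gamma$ is a $3$-form at that point, then
\[
\Gamma\wedge(d\alpha)^{n-2}=\frac1{n-1}\sum_i(\iota_X\Gamma)(w_i^v,w_i^h)\;d\mu .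
\]
\item[(b)] If $n\ge3$ and $\Psi$ is a $4$-form on $M$, then $\pi^*\Psi\wedge\alpha\wedge(d\alpha)^{n-3}=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $a^i(\zeta)=\langle\zeta_h,w_i\rangle$ and $b^i(\zeta)=\langle\zeta_v,w_i\rangle$. Then $(\alpha,a^i,b^i)$ is the basis dual to $(X,w_i^h,w_i^v)$, and \eqref{eq:dalpha} reads $d\alpha=\sum_i\sigma_i$ with $\sigma_i=b^i\wedge a^i$. The $\sigma_i$ commute and have square zero, so $(d\alpha)^{n-1}=(n-1)!\prod_k\sigma_k$ and $(d\alpha)^{n-2}=(n-2)!\sum_l\prod_{k\ne l}\sigma_k$.

(a) The form $\theta=\Gamma\wedge(d\alpha)^{n-2}$ has top degree, so $0=\iota_X(\alpha\wedge\theta)=\theta-\alpha\wedge\iota_X\theta$, and $\iota_Xd\alpha=0$ gives $\theta=\alpha\wedge\beta\wedge(d\alpha)^{n-2}$ with $\beta=\iota_X\Gamma$. Expand $\beta$ in products of two basis covectors. A product survives multiplication by $\alpha\wedge\prod_{k\ne l}\sigma_k$ only if neither factor is $\alpha$ or has an index $k\neq l$, that is, only if it is $\pm\sigma_l$. The coefficient of $\sigma_l$ in $\beta$ is $\beta(w_l^v,w_l^h)$, and $\sigma_l\wedge(d\alpha)^{n-2}=(n-2)!\prod_k\sigma_k=\frac1{n-1}(d\alpha)^{n-1}$.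

(b) The form $\pi^*\Psi$ is a combination of products of four of the $n$ covectors $\alpha,a^1,\dots,a^{n-1}$, and each $\sigma_i$ contains one of them. Every term of the product therefore contains $4+1+(n-3)=n+2$ factors taken from a set of $n$ covectors, and vanishes.
\end{proof}

\section{A line bundle over a hyperbolic three-manifold}\label{sec:model}

Let $M$ be a closed $3$-manifold of constant curvature $-1$, so that $R_v=-\mathrm{Id}$. Let $L\to M$ be a Hermitian line bundle with a unitary connection of curvature $i\Phi$, where $\Phi$ is a real $2$-form on $M$. Suppose that $\pi^*L$ has a \emph{smooth} unit section $u$ with $\nabla_Xu=0$. We show that $\nabla u=0$.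

Write $\nabla u=i\psi u$ with a real $1$-form $\psi$ on $SM$. Then $\psi(X)=0$ and $d\psi=\pi^*\Phi$. By Cartan's formula $L_X\psi=\iota_X\pi^*\Phi$, and this form vanishes on vertical vectors. Lemma~\ref{lem:oneform} applies with $\langle\Theta,w\rangle=\Phi(v,w)$ and gives $\nabla_XZ=-Y$ and $\nabla_XY=-Z+\Theta$. Since $d\mu$ is invariant, $\int X\langle Z,Y\rangle\,d\mu=0$, and so
\begin{equation}\label{eq:model1}
\int_{SM}\langle Z,\Theta\rangle\,d\mu=\int_{SM}\langle Z,\nabla_XY+Z\rangle\,d\mu=\int_{SM}\big(|Y|^2+|Z|^2\big)\,d\mu .
\end{equation}
The right side is positive unless $\psi=0$. The left side pairs $\psi$ with $d\psi$, which suggests the $3$-form $\psi\wedge d\psi$. Because $\psi(X)=0$, we have $\iota_X(\psi\wedge d\psi)=-\psi\wedge\iota_Xd\psi$. On $(w^v,w^h)$ this $2$-form takes the value $-\psi(w^v)\Phi(v,w)$, since $d\psi(X,w^v)=0$. Lemma~\ref{lem:wedge}(a) gives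
\[
\psi\wedge d\psi\wedge d\alpha=-\tfrac12\langle Z,\Theta\rangle\,d\mu .
\]
Now apply Stokes' theorem on the closed $5$-manifold $SM$:
\[
0=\int_{SM}d(\psi\wedge d\psi\wedge\alpha)=\int_{SM}\pi^*(\Phi\wedge\Phi)\wedge\alpha-\int_{SM}\psi\wedge d\psi\wedge d\alpha .
\]
The $4$-form $\Phi\wedge\Phi$ on the $3$-manifold $M$ is zero. Hence $\int\langle Z,\Theta\rangle\,d\mu=0$, and \eqref{eq:model1} gives $Z=Y=0$, so $\psi=0$ and $\nabla u=0$.

On a surface everything survives except the last step. There $SM$ has dimension $3$, the form $\psi\wedge d\psi$ already has top degree, and there is no factor $d\alpha$ to integrate by parts.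

\begin{example}\label{ex:surface}
Let $M$ be a closed oriented surface with Gaussian curvature $K$, and view $L=TM$ as a Hermitian line bundle, $i$ being the rotation by $\pi/2$. The section $u=v$ satisfies $\nabla_Xu=0$, and $\nabla_\zeta v=\zeta_v=\langle\zeta_v,iv\rangle\,iv$, so $\psi(\zeta)=\langle\zeta_v,iv\rangle$. Thus $Z=iv$ and $Y=0$, and \eqref{eq:ZY} gives $\Theta=-K\,iv$. By Lemma~\ref{lem:wedge}(a) with $n=2$, $\psi\wedge d\psi=-\langle Z,\Theta\rangle\,d\mu=K\,d\mu$. Here $d\mu$ is the Riemannian volume of $SM$ and the fibers have length $2\pi$, so the Gauss--Bonnet theorem gives $\int_{SM}\psi\wedge d\psi=4\pi^2\chi(M)$, which is nonzero for a hyperbolic surface.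
\end{example}

Four things change in the general case. The section has to be constructed, and we obtain it with Lipschitz regularity only. In higher rank the connection form is matrix-valued, and $\psi\wedge d\psi$ is replaced by the Chern--Simons form. For $n>3$ the $4$-form on $M$ need not vanish, and Lemma~\ref{lem:wedge}(b) takes over. Finally, on an Anosov manifold the curvature may be positive somewhere, and the positivity in \eqref{eq:model1} needs a proof.

\section{A frame parallel along the flow}\label{sec:livsic}

From now on $E$ is Euclidean of rank $r$; the Hermitian case is reduced to this one in the proof of Theorem~\ref{thm:main}. Put $\mathcal E=\pi^*E$ and $F=\pi^*F^E$.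

\begin{proposition}\label{prop:livsic}
If $n\ge2$, $(M,g)$ is Anosov and $(E,\nabla)$ is transparent, then $\mathcal E$ has a global Lipschitz orthonormal frame $e=(e_1,\dots,e_r)$ that is parallel along all flow lines of $X$.
\end{proposition}

There is only one candidate: choose a frame at a point with dense orbit and transport it along the orbit. The difficulty is to show that when the orbit returns within distance $\delta$ of an earlier position after a long time $T$, the frame also returns within $C\delta$, with $C$ independent of $T$. For this we compare the orbit segment with a nearby periodic orbit, along which the transport is the identity. The error is bounded by the area of a strip between the two orbits. If the orbits were only known to be $C\delta$-close, the bound would be $C\delta T$, which is useless; we need them to be exponentially close in the middle of the segment.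

In this section $C$ denotes constants that depend only on $(M,g)$ and $(E,\nabla)$ and may change from line to line. We use three standard facts about the Anosov flow $\varphi_t$ on the connected manifold $SM$.

\begin{itemize}
\item[(F1)] \emph{Ergodicity} (Anosov). The Liouville measure is ergodic. It is positive on open sets, so by Birkhoff's ergodic theorem, applied to a countable base of the topology, almost every forward orbit spends a positive fraction of time in each open set. Hence there is $z_0\in SM$ such that $\{\varphi_tz_0:t\ge S\}$ is dense for every $S$.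
\item[(F2)] \emph{Local product structure.} Let $W^s_\rho(q)$ be the set of $y$ with $d(\varphi_ty,\varphi_tq)\le\rho$ for all $t\ge0$ and $d(\varphi_ty,\varphi_tq)\to0$ as $t\to\infty$, and define $W^u_\rho(q)$ in the same way with $\varphi_{-t}$. There are $\rho,\delta_1,\lambda,C>0$ with the following properties. If $y\in W^s_\rho(q)$, then $d(\varphi_ty,\varphi_tq)\le Ce^{-\lambda t}d(y,q)$ for $t\ge0$, and likewise for $W^u_\rho$ and $\varphi_{-t}$. If $d(q,z)<\delta_1$, there is exactly one pair $(y,\tau)$ with $|\tau|\le\rho$ and $y\in W^s_\rho(q)\cap W^u_\rho(\varphi_\tau z)$, and it satisfies $|\tau|+d(y,q)+d(y,\varphi_\tau z)\le C\,d(q,z)$.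
\item[(F3)] \emph{Anosov closing lemma.} There are $T_0\ge1$ and $\delta_0,C>0$ such that, if $T\ge T_0$ and $\delta=d(z,\varphi_Tz)<\delta_0$, there are $q\in SM$ and a continuous $\sigma:[0,T]\to\mathbb R$ with $\sigma(0)=0$, $\varphi_{\sigma(T)}q=q$, and $d(\varphi_sz,\varphi_{\sigma(s)}q)\le C\delta$ for $0\le s\le T$.
\end{itemize}

\begin{lemma}\label{lem:closing}
After decreasing $\delta_0$, the following holds. If $T\ge T_0$ and $\delta=d(z,\varphi_Tz)<\delta_0$, there are $p\in SM$ and $T'>0$ with $\varphi_{T'}p=p$, $|T-T'|\le C\delta$, and
\[
d(\varphi_sz,\varphi_sp)\le C\delta\,e^{-\lambda\min(s,T-s)}\qquad(0\le s\le T).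
\]
\end{lemma}

\begin{proof}
Take $q,\sigma$ from (F3), put $q_s=\varphi_{\sigma(s)}q$ and $z_s=\varphi_sz$, and let $(y_s,\tau(s))$ be the pair that (F2) assigns to $(q_s,z_s)$. Then $|\tau(s)|$, $d(y_s,q_s)$ and $d(y_s,\varphi_{\tau(s)}z_s)$ are at most $C\delta$. We show that the points $y_s$ lie on one orbit, which is forward asymptotic to that of $q$ and backward asymptotic to that of $z$.

Fix $s_0$, let $s$ be close to $s_0$, and put $a=\sigma(s)-\sigma(s_0)$ and $\tau'=\tau(s_0)+a+s_0-s$. The maps $\varphi_t$ with $|t|\le1$ are uniformly Lipschitz, so (F2) gives $d(\varphi_ty_{s_0},\varphi_tq_{s_0})\le C\delta e^{-\lambda t}$ for all $t\ge-1$. For $\delta_0$ small and $|a|\le1$ this shows $\varphi_ay_{s_0}\in W^s_\rho(\varphi_aq_{s_0})=W^s_\rho(q_s)$. The same argument in backward time shows $\varphi_ay_{s_0}\in W^u_\rho(\varphi_{a+\tau(s_0)}z_{s_0})=W^u_\rho(\varphi_{\tau'}z_s)$. Since $\sigma$ is continuous, $|a|\le1$ and $|\tau'|\le\rho$ for $s$ near $s_0$, and uniqueness in (F2) gives $y_s=\varphi_ay_{s_0}$ and $\tau(s)=\tau'$. So $\varphi_{-\sigma(s)}y_s$ and $\sigma(s)-s-\tau(s)$ are locally constant in $s$,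 hence constant. With $y=y_0$ and $\tau=\tau(0)$,
\[
y_s=\varphi_{\sigma(s)}y,\qquad\sigma(s)+\tau=s+\tau(s).
\]
Put $T'=\sigma(T)$. Then $|T-T'|\le|\tau|+|\tau(T)|\le C\delta$, and $T'>0$ for $\delta_0$ small. From $y\in W^s_\rho(q)$ we have $d(\varphi_sy,\varphi_sq)\le C\delta e^{-\lambda s}$ for $s\ge-1$. From $\varphi_{T'}y=y_T\in W^u_\rho(\varphi_{T'+\tau}z)$ we have $d(\varphi_sy,\varphi_{s+\tau}z)\le C\delta e^{-\lambda(T'-s)}$ for $s\le T'+1$. Put $p=\varphi_{-\tau}q$, so $\varphi_{T'}p=p$. For $0\le s\le T$, both estimates apply at time $s-\tau$, and their sum bounds $d(\varphi_sz,\varphi_sp)$ by $C\delta(e^{-\lambda s}+e^{-\lambda(T-s)})$.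
\end{proof}

Next we bound holonomy by area.

\begin{lemma}\label{lem:area}
Let $H:[0,T]\times[0,1]\to SM$ be continuous and smooth on each of finitely many strips $[s_{k-1},s_k]\times[0,1]$ covering the rectangle. Let $P_1$ be the parallel transport in $\mathcal E$ from $H(0,0)$ to $H(T,1)$ along the sides $u=0$ and $s=T$, and $P_2$ the one along the sides $s=0$ and $u=1$. Then $\|P_1-P_2\|\le\iint\|F(\partial_sH,\partial_uH)\|\,ds\,du$.
\end{lemma}

\begin{proof}
Extend a unit vector $\xi_0$ over $H(0,0)$ to a section $\xi(s,u)$ along $H$ by transporting it first along $s=0$ and then along the curves $u=\mathrm{const}$. Then $|\xi|=1$, $\xi(T,1)=P_2\xi_0$, $\nabla_s\xi=0$ and $\nabla_u\xi(0,u)=0$. From $\nabla_s\nabla_u\xi=F(\partial_sH,\partial_uH)\xi$ we get $|\nabla_u\xi(T,u)|\le\int_0^T\|F(\partial_sH,\partial_uH)\|\,ds$. The transport of $\xi(T,0)$ along $s=T$ is $P_1\xi_0$, and it differs from $\xi(T,1)$ by at most $\int_0^1|\nabla_u\xi(T,u)|\,du$.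
\end{proof}

Let $P^t_z:\mathcal E_z\to\mathcal E_{\varphi_tz}$ be the parallel transport along the flow, and for nearby points let $\Pi_{z\to z'}$ be the parallel transport along the minimizing geodesic of $SM$. Let $G(x,y,u)=\exp_x(u\exp_x^{-1}y)$, with the exponential map of $SM$; it has bounded derivative near the diagonal, and $|\partial_uG|=d(x,y)$. For a piecewise smooth loop $c$ of small length $\ell$, the cone $H(s,u)=G(c(0),c(s),u)$ has $|\partial_uH|\le\ell$ and $|\partial_sH|\le C|\dot c|$, and three of its sides are constant, so the holonomy of $c$ is within $C\ell^2$ of the identity. Consequently, \emph{the transport along a path of small length $\ell$ from $z$ to $z'$ is within $C\ell^2$ of $\Pi_{z\to z'}$.}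

\begin{proof}[Proof of Proposition~\ref{prop:livsic}]
Let $z,T,\delta,p,T'$ be as in Lemma~\ref{lem:closing}, and let $H(s,u)=G(\varphi_sz,\varphi_sp,u)$. Then $|\partial_sH|\le C$ because both orbits have unit speed, and $\int_0^T|\partial_uH|\,ds\le C\delta\cdot2/\lambda$. Lemma~\ref{lem:area} shows that $P^T_z$ is within $C\delta$ of $\Pi_{\varphi_Tp\to\varphi_Tz}\,P^T_p\,\Pi_{z\to p}$, with $C$ independent of $T$. The curve $\pi(\varphi_tp)$, $0\le t\le T'$, is a closed geodesic, possibly traversed several times, so $P_p^{T'}=\mathrm{id}$; this is the only use of transparency. Therefore $P^T_p=P^{T-T'}_p$, and the composition above is the transport along a path of length at most $C\delta$ from $z$ to $\varphi_Tz$. Hence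
\begin{equation}\label{eq:return}
\|P^T_z-\Pi_{z\to\varphi_Tz}\|\le C\delta\qquad\text{if }T\ge T_0\text{ and }\delta=d(z,\varphi_Tz)<\delta_0 .
\end{equation}

Let $z_0$ be as in (F1). Its orbit is dense in a manifold of dimension at least $3$, so it is not periodic, and $t\mapsto\varphi_tz_0$ is injective. Choose an orthonormal frame $e(z_0)$ and define $e(\varphi_tz_0)=P^t_{z_0}e(z_0)$ for $t\ge0$. Let $z=\varphi_tz_0$ and $z'=\varphi_{t'}z_0$ be at small distance $\delta>0$. The time $|t-t'|$ may be shorter than $T_0$, so we pass through a later point: choose $S\ge\max(t,t')+T_0$ such that $z''=\varphi_Sz_0$ satisfies $d(z,z'')<\delta$, hence $d(z',z'')<2\delta$. By \eqref{eq:return}, both $\Pi_{z\to z''}e(z)$ and $\Pi_{z'\to z''}e(z')$ are within $C\delta$ of $e(z'')$. So $e(z')$ is within $C\delta$ of $\Pi_{z''\to z'}\Pi_{z\to z''}e(z)$, which is within $C\delta^2$ of $\Pi_{z\to z'}e(z)$. In a smooth local frame the matrix of $\Pi_{z\to z'}$ is $\mathrm{Id}+O(d(z,z'))$, so $e$ is locally Lipschitz on a dense set, and it extends to a Lipschitz orthonormal frame on $SM$. For fixed $s\ge0$ the identity $e(\varphi_sz)=P^s_ze(z)$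 holds on the dense forward orbit, hence everywhere by continuity; inverting it gives the case $s<0$.
\end{proof}

\begin{remark}\label{rem:spheres}
Let $E=TM$ be transparent. As in the proof of Corollary~\ref{cor:question}, the functions $\langle v,e_a\rangle$ are constant, so after multiplying $e$ by a constant orthogonal matrix we have $e_1=v$. Then $e_2,\dots,e_n$ trivialize the tangent bundle of each sphere $S_xM$. For odd $n$ this already contradicts the hairy ball theorem. For $n=4$ and $n=8$ a single fiber gives no contradiction: multiplying $v$ by the standard basis of the quaternions or octonions gives an orthonormal frame starting with $v$, because the norm is multiplicative. An argument that covers these dimensions has to use how the frame varies over all of $SM$.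
\end{remark}

\section{The Chern--Simons form and the index form}\label{sec:cs}

In this section $(M,g)$ is any closed manifold, and $p:\pi^*E_0\to\pi^*E$ is a Lipschitz fiberwise isometric isomorphism, parallel along the flow lines, with $(E_0,\nabla^0)$ flat. If $E_0$ is the trivial bundle $M\times\mathbb R^r$, then $p$ is the same thing as a frame $e$ as in Proposition~\ref{prop:livsic}; this case suffices for Theorem~\ref{thm:main}.

\subsection*{Connection and curvature matrices}
Over $\pi^{-1}(\mathcal U)$, with $\mathcal U\subset M$ a small ball, let $s=(s_1,\dots,s_r)$ be the pullback of a parallel orthonormal frame of $E_0$, and put $e=p(s)$. This is a Lipschitz orthonormal frame of $\mathcal E$, parallel along the flow lines. By Rademacher's theorem it is differentiable almost everywhere, with bounded derivative equal to its distributional derivative. Define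
\[
\omega_{ab}=\langle e_a,\nabla e_b\rangle,\qquad\Omega_{ab}=\langle e_a,Fe_b\rangle .
\]
These are skew-symmetric matrices of bounded measurable $1$-forms and of continuous $2$-forms. Two properties drive the proof: $\omega(X)=0$ almost everywhere, since $\nabla_Xe=0$ wherever $e$ is differentiable, and $\Omega(\cdot,w^v)=0$, since $F$ is a pullback. Define matrices $Z,Y,\Theta$ of bounded local sections of $\mathcal N$ by
\[
\langle Z_{ab},w\rangle=\omega_{ab}(w^v),\qquad\langle Y_{ab},w\rangle=\omega_{ab}(w^h),\qquad\langle\Theta_{ab},w\rangle=\Omega_{ab}(X,w^h).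
\]

Two choices of $s$ differ by a \emph{locally constant} matrix $g\in O(r)$, and then $\omega,\Omega,Z,Y,\Theta$ are conjugated by $g$. This is where the flatness of $E_0$ enters. It means that $Z,Y,\Theta$ are global bounded sections of $\mathcal N\otimes\mathcal S$, where $\mathcal S$ is the flat bundle of skew endomorphisms of $\pi^*E_0$; that $\nabla_X$ and fields of endomorphisms of $\mathcal N$, such as $R_v$, act on these sections entry by entry; and that traces of products of $\omega$, $d\omega$, $\Omega$ are global forms. The inner product on $\mathcal N\otimes\mathcal S$ is $\langle Z,Z'\rangle=\sum_{a,b}\langle Z_{ab},Z'_{ab}\rangle$.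

Matrix-valued forms are multiplied by $(A\wedge B)_{ab}=\sum_cA_{ac}\wedge B_{cb}$, so $\operatorname{tr}(A\wedge B)=(-1)^{kl}\operatorname{tr}(B\wedge A)$ for degrees $k,l$. For a \emph{smooth} frame, differentiating $\nabla e_b=\sum_ae_a\omega_{ab}$ gives the structure equation $\Omega=d\omega+\omega\wedge\omega$. For a Lipschitz frame, $d\omega$ is only a distribution, and neither this equation nor Stokes' theorem can be used directly. We approximate $p$ by smooth isometries. The approximations are no longer parallel along the flow, so we apply the smooth identities first and use $\omega(X)=0$ only in the limit.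

\subsection*{Smoothing}
Say that $A_\varepsilon\to A$ \emph{boundedly} if the $A_\varepsilon$ are bounded in $L^\infty$ and converge to $A$ in $L^1$. Products of boundedly convergent families converge boundedly, since $|A_\varepsilon B_\varepsilon-AB|\le|A_\varepsilon||B_\varepsilon-B|+|A_\varepsilon-A||B|$.

\begin{lemma}\label{lem:smoothing}
There are smooth isometric isomorphisms $p_\varepsilon:\pi^*E_0\to\pi^*E$ with $p_\varepsilon\to p$ uniformly and $\nabla p_\varepsilon\to\nabla p$ boundedly.
\end{lemma}

\begin{proof}
Cover $SM$ by finitely many charts carrying smooth frames $f_j$ of the vector bundle $\operatorname{Hom}(\pi^*E_0,\pi^*E)$, let $(\chi_j)$ be a subordinate partition of unity, and write $p=f_jh_j$ with a Lipschitz vector of coefficients $h_j$. Let $h_j^\varepsilon$ be the mollification of $h_j$ near $\operatorname{supp}\chi_j$. Then $h_j^\varepsilon\to h_j$ uniformly, and $dh_j^\varepsilon$, the mollification of $dh_j\in L^\infty$, converges boundedly to $dh_j$. So $\tilde p_\varepsilon=\sum_j\chi_jf_jh_j^\varepsilon\to p$ uniformly, and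
\[
\nabla\tilde p_\varepsilon=\sum_jd\chi_j\,f_jh_j^\varepsilon+\sum_j\chi_j\big((\nabla f_j)h_j^\varepsilon+f_j\,dh_j^\varepsilon\big)\longrightarrow\Big(\sum_jd\chi_j\Big)p+\sum_j\chi_j\nabla p=\nabla p
\]
boundedly. The symmetric endomorphisms $G_\varepsilon=\tilde p_\varepsilon^{\,*}\tilde p_\varepsilon$ tend to $\mathrm{Id}$ uniformly, and $\nabla G_\varepsilon\to(\nabla p)^*p+p^*\nabla p=\nabla(p^*p)=0$ boundedly. In the frames $s$ we have $\nabla=d$, and $A\mapsto A^{-1/2}$ is smooth near $\mathrm{Id}$, so $\nabla(G_\varepsilon^{-1/2})\to0$ boundedly. The maps $p_\varepsilon=\tilde p_\varepsilon G_\varepsilon^{-1/2}$ satisfy $p_\varepsilon^*p_\varepsilon=\mathrm{Id}$ and have the required limits.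
\end{proof}

Let $\omega_\varepsilon,\Omega_\varepsilon$ be the matrices of the smooth frames $e_\varepsilon=p_\varepsilon(s)$. As $\nabla e_\varepsilon=(\nabla p_\varepsilon)(s)$, we have $\omega_\varepsilon\to\omega$ boundedly and $\Omega_\varepsilon\to\Omega$ uniformly, and $d\omega_\varepsilon=\Omega_\varepsilon-\omega_\varepsilon\wedge\omega_\varepsilon$.

\subsection*{Derivatives along the flow}
The sections $Z$ and $Y$ are only bounded and measurable, but they will turn out to be Lipschitz along almost every orbit, and this is all that an integration by parts along $X$ requires. Let $\mathcal B$ be a Euclidean bundle over $SM$ with a metric connection. A section $\xi\in L^\infty(SM;\mathcal B)$ has \emph{weak derivative} $\nabla_X\xi=\xi'\in L^\infty(SM;\mathcal B)$ if $\int\langle\xi',\phi\rangle\,d\mu=-\int\langle\xi,\nabla_X\phi\rangle\,d\mu$ for all smooth sections $\phi$. For smooth $\xi$ this is the usual derivative, by the invariance of $d\mu$. Let $\mathcal W(\mathcal B)$ be the space of such $\xi$. For functions we write $Xf$.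

\begin{lemma}\label{lem:calculus}
\begin{itemize}
\item[(a)] A bounded measurable section that is $C^1$ along every orbit, with bounded covariant derivative, lies in $\mathcal W(\mathcal B)$, and its weak derivative is the derivative along orbits.
\item[(b)] Products such as $\langle\xi_1,\xi_2\rangle$ and $U\xi$ of sections in $\mathcal W$ lie in $\mathcal W$ and satisfy the Leibniz rule.
\item[(c)] If $f$ is a bounded function with bounded weak derivative, then $\int Xf\,d\mu=0$.
\end{itemize}
\end{lemma}

\begin{proof}
For (c) take $\phi=1$. For (a) and (b), a partition of unity reduces to test sections supported in a flow box, with coordinates $(t,y)$ in which $X=\partial_t$. There $d\mu=m(y)\,dt\,dy$ with $m>0$ smooth, by invariance, so weak derivatives may be computed with $dt\,dy$. Choose orthonormal frames of the bundles on $\{t=0\}$ and transport them along $X$; in these frames $\nabla_X$ acts as $\partial_t$ on components, and it suffices to treat functions. We claim that, for bounded $f,f'$, one has $Xf=f'$ weakly if and only if $f$ agrees almost everywhere with a function that, for almost every $y$, is Lipschitz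 in $t$ with $t$-derivative $f'(t,y)$ for almost every $t$. The ``if'' part is Fubini's theorem and integration by parts in $t$. Conversely, if $Xf=f'$ weakly, then $k=f-\int_0^tf'(t',y)\,dt'$ has weak derivative zero by the ``if'' part; its mollifications do not depend on $t$, so $k$ agrees almost everywhere with a function of $y$. The claim gives (a) at once (the derivative is measurable as a limit of difference quotients), and it gives (b) because a product of Lipschitz functions of $t$ is Lipschitz and obeys the Leibniz rule almost everywhere.
\end{proof}

\subsection*{The two identities}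
For $Z\in\mathcal W(\mathcal N\otimes\mathcal S)$ define the \emph{index form}
\[
I(Z)=\int_{SM}\big(|\nabla_XZ|^2-\langle R_vZ,Z\rangle\big)\,d\mu .
\]
It is the integral over $SM$ of the integrand of the second variation of length of geodesics. The first identity generalizes \eqref{eq:model1} and holds in every dimension.

\begin{proposition}\label{prop:jacobi}
Let $n\ge2$. The sections $Z,Y$ lie in $\mathcal W(\mathcal N\otimes\mathcal S)$, they satisfy $\nabla_XZ=-Y$ and $\nabla_XY=R_vZ+\Theta$ weakly, and $I(Z)=\int_{SM}\langle Z,\Theta\rangle\,d\mu$.
\end{proposition}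

\begin{proof}
The weak equations are local, so we work over $\pi^{-1}(\mathcal U)$. Evaluate the structure equation on $(X,\zeta)$, with $\zeta$ a smooth vector field:
\[
X(\omega_\varepsilon(\zeta))-\zeta(\omega_\varepsilon(X))-\omega_\varepsilon([X,\zeta])=\Omega_\varepsilon(X,\zeta)-[\omega_\varepsilon(X),\omega_\varepsilon(\zeta)] .
\]
Since $\omega_\varepsilon(X)\to\omega(X)=0$ boundedly, the commutator tends to $0$ in $L^1_{\mathrm{loc}}$, and $\zeta(\omega_\varepsilon(X))\to0$ as a distribution. In the limit, $X(\omega(\zeta))=\omega([X,\zeta])+\Omega(X,\zeta)$ weakly. So the noncommutative term has disappeared, and each entry $\omega_{ab}$ satisfies \eqref{eq:transport} with $\kappa=\iota_X\Omega_{ab}$, which vanishes on vertical vectors. The two displayed equations in the proof of Lemma~\ref{lem:oneform} now hold weakly for every smooth $w$. Testing the first one against a function $\phi$ gives $-\int\langle Z_{ab},\nabla_X(\phi w)\rangle\,d\mu=-\int\langle Y_{ab},\phi w\rangle\,d\mu$, which is $\nabla_XZ_{ab}=-Y_{ab}$; testing the second one gives $-\int\langle Y_{ab},\nabla_X(\phi w)\rangle\,d\mu=\int\langle R_vZ_{ab}+\Theta_{ab},\phi w\rangle\,d\mu$.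 The right-hand sides are bounded, so $Z,Y\in\mathcal W$. By Lemma~\ref{lem:calculus},
\[
0=\int X\langle Z,Y\rangle\,d\mu=\int\big(-|\nabla_XZ|^2+\langle Z,R_vZ+\Theta\rangle\big)\,d\mu=-I(Z)+\int\langle Z,\Theta\rangle\,d\mu.\qedhere
\]
\end{proof}

To show that $\int\langle Z,\Theta\rangle\,d\mu$ vanishes we look, as in Section~\ref{sec:model}, for a $3$-form whose contraction with $X$ produces $\langle Z,\Theta\rangle$ and whose differential comes from $M$. The form $\operatorname{tr}(\omega\wedge\Omega)$ has the first property but not the second. For a smooth frame, the structure equation gives $d\Omega=\Omega\wedge\omega-\omega\wedge\Omega$, and the sign rule for traces gives $\operatorname{tr}(\omega\wedge\Omega\wedge\omega)=-\operatorname{tr}(\omega^2\wedge\Omega)$ and $\operatorname{tr}(\omega^4)=0$. Hence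
\begin{align*}
d\operatorname{tr}(\omega\wedge\Omega)&=\operatorname{tr}\big((\Omega-\omega^2)\wedge\Omega\big)-\operatorname{tr}(\omega\wedge d\Omega)=\operatorname{tr}(\Omega\wedge\Omega)+\operatorname{tr}(\omega^2\wedge\Omega),\\
d\operatorname{tr}(\omega^3)&=3\operatorname{tr}(d\omega\wedge\omega^2)=3\operatorname{tr}(\omega^2\wedge\Omega).
\end{align*}
The correction is the \emph{Chern--Simons form}
\[
\mathrm{CS}=\operatorname{tr}\big(\omega\wedge\Omega-\tfrac13\omega^3\big),\qquad d\,\mathrm{CS}=\operatorname{tr}(\Omega\wedge\Omega)=\pi^*\operatorname{tr}(F^E\wedge F^E),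
\]
and the cubic term costs nothing, because $\iota_X\omega^3=0$ when $\omega(X)=0$.

\begin{proposition}\label{prop:cs}
Let $n\ge3$. Then $\int_{SM}\langle Z,\Theta\rangle\,d\mu=0$, and therefore $I(Z)=0$.
\end{proposition}

\begin{proof}
Let $\mathrm{CS}_\varepsilon$ be the Chern--Simons form of $e_\varepsilon$, a smooth global $3$-form on $SM$. By Stokes' theorem,
\[
0=\int_{SM}d\big(\mathrm{CS}_\varepsilon\wedge\alpha\wedge(d\alpha)^{n-3}\big)=\int_{SM}\pi^*\operatorname{tr}(F^E\wedge F^E)\wedge\alpha\wedge(d\alpha)^{n-3}-\int_{SM}\mathrm{CS}_\varepsilon\wedge(d\alpha)^{n-2}.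
\]
This is the only place where $n\ge3$ is used. The first integrand vanishes by Lemma~\ref{lem:wedge}(b). The forms $\mathrm{CS}_\varepsilon$ converge boundedly to the form $\mathrm{CS}$ built from $\omega$ and $\Omega$, so $\int\mathrm{CS}\wedge(d\alpha)^{n-2}=0$. At almost every point $\omega(X)=0$, so $\iota_X\mathrm{CS}=-\operatorname{tr}(\omega\wedge\iota_X\Omega)$. Using $\Omega(X,w_i^v)=0$ and then $\operatorname{tr}(AB)=-\sum_{a,b}A_{ab}B_{ab}$ for skew $B$,
\[
\sum_i(\iota_X\mathrm{CS})(w_i^v,w_i^h)=-\sum_i\operatorname{tr}\big(\omega(w_i^v)\,\Omega(X,w_i^h)\big)=\sum_{a,b}\sum_i\langle Z_{ab},w_i\rangle\langle\Theta_{ab},w_i\rangle=\langle Z,\Theta\rangle .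
\]
By Lemma~\ref{lem:wedge}(a), $\mathrm{CS}\wedge(d\alpha)^{n-2}=\frac1{n-1}\langle Z,\Theta\rangle\,d\mu$. The claim follows, and $I(Z)=0$ by Proposition~\ref{prop:jacobi}.
\end{proof}

\section{The Riccati equation and rigidity}\label{sec:riccati}

If the curvature is negative, compactness gives $c>0$ with $-\langle R_vZ,Z\rangle\ge c|Z|^2$, so $I(Z)=0$ forces $Z=0$ at once. In general the integrand of $I$ has no sign, and we change it by a derivative along the flow so that it becomes a square. For functions of one variable, $(f'-uf)^2=f'^2-Kf^2-(uf^2)'$ whenever $u'+u^2+K=0$; the matrix version of this Riccati equation plays the same role here.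

\begin{lemma}\label{lem:square}
Let $U$ be a bounded measurable field of symmetric endomorphisms of $\mathcal N$ that is $C^1$ along every orbit and satisfies $\nabla_XU+U^2+R_v=0$ there. Then $I(Z)=\int_{SM}|\nabla_XZ-UZ|^2\,d\mu$ for all $Z\in\mathcal W(\mathcal N\otimes\mathcal S)$.
\end{lemma}

\begin{proof}
The equation shows that $\nabla_XU$ is bounded, so $U\in\mathcal W$ by Lemma~\ref{lem:calculus}(a), and $X\langle UZ,Z\rangle=\langle(\nabla_XU)Z,Z\rangle+2\langle UZ,\nabla_XZ\rangle$ by (b) and symmetry. Therefore
\begin{align*}
|\nabla_XZ-UZ|^2&=|\nabla_XZ|^2-X\langle UZ,Z\rangle+\langle(\nabla_XU+U^2)Z,Z\rangle\\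
&=|\nabla_XZ|^2-\langle R_vZ,Z\rangle-X\langle UZ,Z\rangle ,
\end{align*}
and the last term integrates to zero by (c).
\end{proof}

One solution $U$ gives $I\ge0$. On an Anosov manifold there are two solutions that differ in every direction, and this gives definiteness.

\begin{lemma}\label{lem:positive}
Let $(M,g)$ be Anosov and $Z\in\mathcal W(\mathcal N\otimes\mathcal S)$. Then $I(Z)\ge0$, with equality only if $Z=0$ almost everywhere.
\end{lemma}

\begin{proof}
For $\xi,\xi'\in E^s$, invariance gives $\alpha(\xi)=\alpha(d\varphi_t\xi)\to0$ and $d\alpha(\xi,\xi')=d\alpha(d\varphi_t\xi,d\varphi_t\xi')\to0$ as $t\to+\infty$; for $E^u$ let $t\to-\infty$. So $E^s$ and $E^u$ are isotropic subspaces of the symplectic space $\ker\alpha$ of dimension $2n-2$. Each has dimension at most $n-1$ and the dimensions add up to $2n-2$, so both equal $n-1$. By a theorem of Klingenberg \cite{klingenberg} (see also \cite{mane}), $E^s$ and $E^u$ contain no nonzero vertical vector. Hence each of them is a graph $\{w^h+(Uw)^v:w\in\mathcal N\}$, with $U=U^s$ or $U=U^u$. The field $U$ is continuous because the splitting is, hence bounded, and it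 is symmetric because \eqref{eq:dalpha} and isotropy give $\langle Uw,w'\rangle-\langle Uw',w\rangle=0$.

Fix an orbit and a parallel orthonormal frame of $\mathcal N$ along it. By \eqref{eq:jacobi} and the invariance of the graph, the Jacobi field with $J(0)=w$, $J'(0)=Uw$ satisfies $J'(t)=UJ(t)$ for all $t$. If $J(t)=0$ for some $t$, then $J'(t)=0$ too, so $J\equiv0$ and $w=0$. Thus the matrix $\mathbb J(t)$ of the map $w\mapsto J(t)$ is invertible, $U=\mathbb J'\mathbb J^{-1}$ is smooth along the orbit, and
\[
\nabla_XU=\mathbb J''\mathbb J^{-1}-\mathbb J'\mathbb J^{-1}\mathbb J'\mathbb J^{-1}=-R_v-U^2 .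
\]
Lemma~\ref{lem:square} applies to $U^s$ and to $U^u$, and $I(Z)\ge0$. If $I(Z)=0$, then $U^sZ=\nabla_XZ=U^uZ$ almost everywhere. For each entry $Z_{ab}$ the vector $Z_{ab}^h+(U^sZ_{ab})^v=Z_{ab}^h+(U^uZ_{ab})^v$ then lies in $E^s\cap E^u=0$, so $Z_{ab}=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:flat}]
Let $\omega,\Omega,Z,Y,\Theta$ be as in Section~\ref{sec:cs}. By Proposition~\ref{prop:cs}, $I(Z)=0$.

\emph{Flatness.} For $z\in SM$ and $T>0$ let $A_T(t)$ be the matrix solution of $A''+R_vA=0$ along the geodesic of $z$ with $A_T(0)=\mathrm{Id}$ and $A_T(T)=0$; it exists and is unique because there are no conjugate points, and $A_T'(0)$ depends continuously on $z$. By Green \cite{green}, the limit $U(z)=\lim_{T\to\infty}A_T'(0)$ exists for every $z$, is symmetric and uniformly bounded, and satisfies $\nabla_XU+U^2+R_v=0$ along every orbit. It is measurable as a pointwise limit of continuous fields. Lemma~\ref{lem:square} gives $\nabla_XZ=UZ$, that is, $Y=-UZ$, almost everywhere. This no longer forces $Z=0$, but it forces $Z$ to solve the \emph{homogeneous} Jacobi equation: taking weak derivatives and using Lemma~\ref{lem:calculus}(b),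
\[
\nabla_XY=-(\nabla_XU)Z-U\nabla_XZ=(U^2+R_v)Z-U^2Z=R_vZ .
\]
Comparison with Proposition~\ref{prop:jacobi} gives $\Theta=0$ almost everywhere, and everywhere by continuity. Since $e$ is a frame, $F^E(v,w)=0$ for all $(x,v)\in SM$ and $w\perp v$. A $2$-form that vanishes on all orthonormal pairs is zero, so $\nabla$ is flat.

\emph{The Anosov case.} This part does not use the previous one. By Lemma~\ref{lem:positive}, $Z=0$, so $Y=-\nabla_XZ=0$. Since also $\omega(X)=0$, and $X$, $w^h$, $w^v$ span $T(SM)$, we get $\omega=0$, that is, $\nabla e=0$ almost everywhere. Let $f$ be a smooth local frame of $\mathcal E$ with $\nabla f=fA$, and write $e=fh$ with $h$ Lipschitz. Then $dh=-Ah$ as distributions. The right side is continuous, so $h$ is $C^1$; if $h$ is $C^k$, so is the right side, and $h$ is $C^{k+1}$. Hence $e$ is smooth and parallel, and so is $p$. Over a fiber $S_xM$, the bundle $\operatorname{Hom}(\pi^*E_0,\pi^*E)$ is the product $S_xM\times\operatorname{Hom}(E_{0,x},E_x)$ with the trivial connection, and $S_xM$ is connected, so $p(x,v)$ does not depend on $v$. Thus $p=\pi^*\bar p$ for an isometry $\bar p:E_0\to E$,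 which is smooth because $\pi$ has smooth local sections, and parallel because $\nabla_\zeta p=\nabla_{d\pi\zeta}\bar p$ and $d\pi$ is onto.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A trivial connection has trivial holonomy along all loops, so it is transparent. Conversely, let $(E,\nabla)$ be transparent and Euclidean. The frame $e$ of Proposition~\ref{prop:livsic} defines $p:SM\times\mathbb R^r\to\pi^*E$, $p(z,c)=\sum_ac_ae_a(z)$, which satisfies the hypotheses of Theorem~\ref{thm:flat} with $E_0=M\times\mathbb R^r$ trivial. By the Anosov case of that theorem, $p=\pi^*\bar p$ with $\bar p$ a parallel isometry, and the image under $\bar p$ of the standard frame is a global parallel orthonormal frame of $E$. If $E$ is Hermitian, apply this to the underlying real bundle with the real part of the metric, whose holonomies are the same maps. Then every vector of a fiber $E_x$ extends to a global parallel section, and since $\nabla$ preserves the Hermitian metric, the extension of a unitary basis of $E_x$ is a parallel unitary frame.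
\end{proof}

The Anosov hypothesis has been used twice in Theorem~\ref{thm:main}: to build the frame from closed geodesics, and to make the index form definite. The first use cannot be weakened to the mere transparency of the connection on an arbitrary manifold, and the second one fails already on the flat torus example after Theorem~\ref{thm:flat}, where $Z$ depends only on $v$, so that $\nabla_XZ=0$, $R_v=0$ and $I(Z)=0$ while $Z\ne0$.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Generic dynamical properties of connections on vector bundles},
\texttt{https://\allowbreak thibaultlefeuvre.blog/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2020/\allowbreak 11/\allowbreak generic-ckts-slides-wout-pause.pdf}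

\bibitem{green}
Green, \emph{A theorem of E.~Hopf}, Michigan Math. J., 1958.

\bibitem{klingenberg}
Klingenberg, \emph{Riemannian manifolds with geodesic flow of Anosov type}, Ann. of Math., 1974.

\bibitem{mane}
Ma\~n\'e, \emph{On a theorem of Klingenberg}, 1987.

\end{thebibliography}
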